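# Walking Along an Edge of the Matroid Intersection Polytope

## 1. A hexagon, two opposite triangles, and a walk between them

Take six elements in cyclic order
$$e_1,\ f_1,\ e_2,\ f_2,\ e_3,\ f_3 .$$
Let $M_1$ be the matroid in which a set is independent when it contains at most one element of each of the pairs $\{e_1,f_1\},\{e_2,f_2\},\{e_3,f_3\}$. Let $M_2$ be the matroid in which a set is independent when it contains at most one element of each of $\{f_1,e_2\},\{f_2,e_3\},\{f_3,e_1\}$. (Such a matroid is a *partition matroid*: the ground set is split into classes and one may take at most one element from each class.) A set is independent in both exactly when it contains no two neighbors on the hexagon, that is, when it is a stable set of the 6-cycle.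

The hexagon has two stable sets of size 3, namely $I=\{e_1,e_2,e_3\}$ and $J=\{f_1,f_2,f_3\}$. They are disjoint, and no exchange of one element leads from $I$ to another stable set of size 3. But if we are willing to give up one element, we can walk from one to the other through stable sets of constant size 2:
$$\{e_2,e_3\}\ \to\ \{f_1,e_3\}\ \to\ \{f_1,f_2\}. \tag{1}$$
The first set is $I$ with $e_1$ removed, the last is $J$ with $f_3$ removed, and each step exchanges one element.

The whole talk rests on the fact that this picture is general. Here is the general object. Throughout, a matroid $M$ on a finite set $E$ has rank function $r$: $r(T)$ is the largest size of an independent subset of $T$. We use that $r$ is integer valued and submodular,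
$$r(S)+r(T)\ \ge\ r(S\cup T)+r(S\cap T).$$
For $x\in\mathbb R^E$ and $T\subseteq E$ write $x(T)=\sum_{e\in T}x_e$, and let $\chi_T$ be the incidence vector of $T$.

**Definition (independent set polytope).** $P(M)=\{x\in\mathbb R^E_{\ge 0}: x(T)\le r(T)\text{ for all }T\subseteq E\}$.

We use two theorems of Edmonds (1970; see Schrijver, *Combinatorial Optimization*, Ch. 40–41).

**Fact A.** $P(M)$ is the convex hull of the incidence vectors of the independent sets of $M$.

**Fact B.** For two matroids on $E$, every vertex of $P(M_1)\cap P(M_2)$ is $\chi_I$ for some set $I$ independent in both. (We call such an $I$ a *common independent set*.)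

Put $P=P(M_1)\cap P(M_2)$. A *face* of $P$ is either $P$ itself or the set of points of $P$ at which some linear inequality valid on $P$ holds with equality. If a point of a face is the midpoint of two points of $P$, then both of them lie in the face, because a valid inequality that is tight at the midpoint is tight at both ends. An *edge* is a face of dimension 1. By Fact B an edge is a segment $[\chi_I,\chi_J]$ with $I,J$ common independent sets.

In the hexagon, $x(E)\le 3$ is valid on $P$, since every vertex of $P$ satisfies it. The face where it is tight has as vertices the common independent sets of size 3. There are only two, so $[\chi_I,\chi_J]$ is an edge. The structure that made the walk (1) possible, namely a cycle on $I\triangle J$ whose stable sets are all common independent, exists for every edge, up to one variation.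

**Lemma 2.** Let $[\chi_I,\chi_J]$ be an edge of $P=P(M_1)\cap P(M_2)$, and let $D=I\triangle J$. Then there is a graph $G$ on vertex set $D$ which is a single path (possibly one vertex) or a single even cycle (possibly of length 2, i.e. two parallel edges), such that

* (a) $I\cap D$ and $J\cap D$ are the two color classes of the proper 2-coloring of $G$;
* (b) for every stable set $S$ of $G$, $(I\cap J)\cup S$ is independent in both $M_1$ and $M_2$.

Some tiny instances show all the shapes.

* *One vertex.* $E=\{a\}$, both matroids free, $I=\{a\}$, $J=\emptyset$, so $P=[0,1]$.
* *A path with three vertices.* $M_1$ has classes $\{a,b\},\{c\}$ and $M_2$ has classes $\{a\},\{b,c\}$. Then $P$ is given by $x\ge0$, $x_a+x_b\le1$, $x_b+x_c\le1$ (these imply the bounds $x\le1$). Making both of the last two inequalities tight gives the segment from $\chi_{\{a,c\}}$ to $\chi_{\{b\}}$, and $G$ is the path $a-b-c$.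
* *Two parallel edges.* $M_1=M_2$ with the single class $\{a,b\}$, $I=\{a\}$, $J=\{b\}$; the edge is $x_a+x_b=1$.

The word "edge" cannot be dropped. Let $M_1=M_2=U_{2,4}$ (independent means at most 2 of the 4 elements), $I=\{1,2\}$, $J=\{3,4\}$. The midpoint $\frac12\mathbf 1$ of $[\chi_I,\chi_J]$ is also the midpoint of $\chi_{\{1,3\}}$ and $\chi_{\{2,4\}}$, so the segment is not an edge. We shall see in Section 4 what the construction of $G$ runs into here.

## 2. Balanced common independent sets

What is Lemma 2 for? Here is the question, posed as a conjecture of Aharoni et al. in "Cyclic Base Orderings of Matroids" (http://math.mit.edu/research/highschool/primes/materials/2023/Luo.pdf).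

Let $M_1,M_2$ be matroids on $E$. Suppose that $E$ is the disjoint union of two sets independent in $M_1$, and also the disjoint union of two sets independent in $M_2$ (the two partitions may differ). Now someone colors part of $E$, namely $X\subseteq E$. Can we find one common independent set which takes about half of $X$ and, at the same time, about half of the rest? It is known (Aharoni et al.) that there is a common independent $I$ with
$$|I\cap X|\ge\Bigl(\tfrac12-\tfrac1{|E|}\Bigr)|X|-1,\qquad |I\setminus X|\ge\Bigl(\tfrac12-\tfrac1{|E|}\Bigr)|E\setminus X|-1 .$$
The conjecture removes the terms $1/|E|$: it asks for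
$$|I\cap X|\ge\frac{|X|}2-1,\qquad |I\setminus X|\ge\frac{|E\setminus X|}2-1 .$$
It is true, and it follows from a statement about arbitrary points of $P$.

**Theorem 1.** Let $M_1,M_2$ be matroids on a finite set $E$, let $z\in P(M_1)\cap P(M_2)$, and let $E=X\sqcup Y$. Then there is a common independent set $S$ with
$$|S\cap X|\ \ge\ \lfloor z(X)\rfloor,\qquad |S\cap Y|\ \ge\ \lceil z(Y)\rceil-1 .$$

**Corollary 3 (the conjecture, in stronger form).** If $E$ is partitioned into two independent sets of $M_1$ and into two independent sets of $M_2$, then for every $X\subseteq E$ there is a common independent set $I$ with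
$$|I\cap X|\ge\Bigl\lfloor\frac{|X|}2\Bigr\rfloor\ge\frac{|X|}2-1,\qquad |I\setminus X|\ge\Bigl\lceil\frac{|E\setminus X|}2\Bigr\rceil-1\ge\frac{|E\setminus X|}2-1 .$$

**Proof of Corollary 3 from Theorem 1.** Let $z=\frac12\mathbf 1$. If $E=A_i\sqcup B_i$ with $A_i,B_i$ independent in $M_i$, then $z=\frac12(\chi_{A_i}+\chi_{B_i})$ lies in $P(M_i)$, for $i=1,2$. Apply Theorem 1 to $z$, $X$ and $Y=E\setminus X$. $\square$

Let us try the conjecture on small cases, writing $n=|E|$.

*The case $X=E$.* We want a common independent set of size at least $n/2-1$. Since $\frac12\mathbf 1\in P$, the maximum of $x(E)$ over $P$ is at least $n/2$. It is attained at a vertex, which by Fact B is a common independent set $I_0$ with $|I_0|\ge n/2$.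

*The case $|X|\le2$.* The demand on $X$ is $|I\cap X|\ge|X|/2-1$, and the right side is at most $0$. The set $I_0$ above has $|I_0\setminus X|\ge n/2-|X|\ge (n-|X|)/2-1$, where the last inequality says exactly $|X|\le2$. So $I_0$ works. By symmetry the case $|E\setminus X|\le 2$ is also done, and the first cases with content have $|X|,|E\setminus X|\ge3$.

*The hexagon, $X=\{e_1,e_2,e_3\}$.* The conjecture asks for at least $\frac12$, hence at least one, element on each side. The middle set $\{f_1,e_3\}$ of the walk (1) does it. The two largest common independent sets do not.

## 3. Linear objectives reach only the ends of an edge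

The hexagon already defeats the first approach one would try: since $\frac12\mathbf 1\in P$, write it as a convex combination of common independent sets, and select a good one, or maximize a weighted count $a|I\cap X|+b|I\setminus X|$ with $a,b>0$.

Here is where this stops. Consider the $2m$-cycle version $C_{2m}$ of the example: elements $e_1,f_1,\dots,e_m,f_m$, with $M_1$ having classes $\{e_i,f_i\}$ and $M_2$ having classes $\{f_i,e_{i+1}\}$, indices mod $m$, $m\ge2$. Let $X$ be the set of all $e_i$ and $Y$ the set of all $f_i$. Common independent sets are the stable sets of the $2m$-cycle.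

They have size at most $m$. One of size $m$ contains exactly one element of each $\{e_i,f_i\}$; if it contains $f_i$ it misses $e_{i+1}$, so it contains $f_{i+1}$, and going around it equals $Y$. Otherwise it contains no $f_i$ and equals $X$. So:
$$\text{stable sets have size}\le m,\text{ and those of size } m \text{ have } (X,Y)\text{-counts }(m,0)\text{ or }(0,m). \tag{2}$$

Since $\frac12\mathbf 1(E)=m$ is the maximum of $x(E)$ on $P$, any convex combination that produces $\frac12\mathbf 1$ uses only sets of size $m$, so only $X$ and $Y$. Averaging therefore selects one of the two most unbalanced sets there are. Weights do not help. If $a\ge b>0$ and a stable set has counts $(s,t)$, then $as+bt\le a(s+t)\le am$. The value $am$ is attained by $X$, and equality forces $s+t=m$, hence by (2) counts $(m,0)$ or $(0,m)$. The case $b\ge a$ is symmetric. The balanced sets are never the optimum of a positive linear objective.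

So one must force the balance by an extra equation. Put $\alpha=z(X)$ and optimize over
$$Q=\{x\in P: x(X)=\alpha\}.$$
Now the trouble is that $Q$ is no longer an integral polytope. For the hexagon, with $\alpha=\frac32$, maximize $x(Y)$ over $Q$. As $x(E)\le3$, the maximum is at most $\frac32$. A maximizer lies on the edge $x(E)=3$ of Section 1, and on that edge $x(X)=\frac32$ only at the midpoint $\frac12\mathbf 1$. So $\frac12\mathbf 1$ is the unique maximizer, hence a vertex of $Q$, and it is not an incidence vector.

But it lies on an *edge* of $P$. This is general: cutting $P$ with one hyperplane creates new vertices only in the relative interior of edges. So it is enough to be able to round a point of an edge $[\chi_I,\chi_J]$. The two ends may be unbalanced, and we need common independent sets *between* $I$ and $J$. Lemma 2 supplies them: the stable sets of a path or cycle.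

## 4. Tight sets at the midpoint of an edge

This section proves Lemma 2. Fix an edge $[\chi_I,\chi_J]$ of $P$. As $I\neq J$, the set $D=I\triangle J$ is nonempty.

**Step 1. Remove the common part.** *Purpose: reduce to the situation where the two ends are complementary and the midpoint is $\frac12\mathbf 1$.*

For an independent set $K$ of $M_i$, the contraction $M_i/K$ has as independent sets those $S\subseteq E\setminus K$ with $S\cup K$ independent in $M_i$; restriction to $D$ keeps the independent sets inside $D$. Let
$$N_i=(M_i/(I\cap J))|D,\qquad r_i=\text{rank function of }N_i .$$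
So $S\subseteq D$ is independent in $N_i$ if and only if $S\cup(I\cap J)$ is independent in $M_i$. In particular $I\cap D$ and $J\cap D$ are independent in $N_1$ and $N_2$. They partition $D$, so
$$p:=\tfrac12\mathbf 1_D=\tfrac12(\chi_{I\cap D}+\chi_{J\cap D})\in P(N_1)\cap P(N_2).$$
Thus $p(T)=|T|/2\le r_i(T)$ for all $T\subseteq D$ and $i=1,2$. In this language (b) says that stable sets of $G$ are independent in $N_1$ and $N_2$.

**Step 2. The tight sets form a lattice, described by a chain.** *Purpose: replace the many constraints tight at $p$ by few disjoint ones.*

Call $T\subseteq D$ *$i$-tight* if $p(T)=r_i(T)$. The empty set is $i$-tight. If $S,T$ are $i$-tight, then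
$$p(S)+p(T)=r_i(S)+r_i(T)\ge r_i(S\cup T)+r_i(S\cap T)\ge p(S\cup T)+p(S\cap T)=p(S)+p(T).$$
So equality holds throughout, and $S\cup T$ and $S\cap T$ are $i$-tight. Hence there is a largest $i$-tight set; call it $U_i$. Choose a maximal chain of $i$-tight sets
$$\emptyset=T_0\subsetneq T_1\subsetneq\dots\subsetneq T_{c_i}=U_i$$
(the sets $T_j$ depend on $i$; we do not show this in the notation). Its *parts* are $R_j=T_j\setminus T_{j-1}$, $1\le j\le c_i$. They partition $U_i$.

*Every $i$-tight set $T$ is a union of parts.* The set $(T\cap T_j)\cup T_{j-1}$ is $i$-tight and lies between $T_{j-1}$ and $T_j$. By maximality of the chain it equals one of them, so $T\cap R_j$ is $\emptyset$ or $R_j$. As $T\subseteq U_i$, the claim follows.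

*Every part has even size, at least 2.* Indeed $|R_j|/2=p(R_j)=p(T_j)-p(T_{j-1})=r_i(T_j)-r_i(T_{j-1})$ is an integer, and $R_j\ne\emptyset$.

In the hexagon, $N_1=M_1$, and $|T|/2=r_1(T)$ exactly when $T$ is a union of pairs $\{e_j,f_j\}$. The parts of the first chain are these three pairs, and the parts of the second are the pairs $\{f_j,e_{j+1}\}$. Together they are the six sides of the hexagon. That is what $G$ will be in general: *its edges are the parts of the two chains.* For this to make sense all parts must have size 2. In the $U_{2,4}$ example of Section 1, $|T|/2=\min(|T|,2)$ holds only for $T=\emptyset$ and $|T|=4$, so each chain has a single part, of size 4. There the segment was not an edge; we must now use that ours is.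

**Step 3. The edge says that a certain space is a line.** *Purpose: turn "edge" into an equation about dimensions.* Let
$$W=\{v\in\mathbb R^D: v(R)=0\text{ for all parts }R\text{ of both chains}\}.$$
We claim that $W=\operatorname{span}(\chi_{J\cap D}-\chi_{I\cap D})$, so $\dim W=1$.

*The vector lies in $W$.* Let $T$ be $i$-tight. As $I\cap D$ and $J\cap D$ are independent in $N_i$, we have $|I\cap T|,|J\cap T|\le r_i(T)$. These two numbers have sum $|T|$, hence average $p(T)=r_i(T)$, so both equal $r_i(T)$. Therefore $\chi_{J\cap D}-\chi_{I\cap D}$ vanishes on $T$, in particular on all $T_j$, and by taking differences on all parts.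

*Nothing else lies in $W$.* Let $v\in W$. Scaling $v$, we may assume that its entries are as small as we like. We check $p\pm v\in P(N_1)\cap P(N_2)$. The coordinates stay positive. If $T$ is $i$-tight, it is a union of parts, so $v(T)=0$ and the constraint stays tight. If $T$ is not $i$-tight, then $r_i(T)-p(T)>0$, and since there are finitely many such constraints they survive a small change. Now consider the affine map
$$x\ \longmapsto\ \hat x=(x\text{ on }D,\ 1\text{ on }I\cap J,\ 0\text{ elsewhere}).$$
If $S$ is independent in $N_i$, it sends $\chi_S$ to $\chi_{S\cup(I\cap J)}\in P(M_i)$. By Fact A every point of $P(N_i)$ is a convex combination of such $\chi_S$, and affine maps preserve convex combinations, so the map sends $P(N_i)$ into $P(M_i)$. Hence $\widehat{p+v}$ and $\widehat{p-v}$ lie in $P$. Their midpoint is $\hat p=\frac12(\chi_I+\chi_J)$, the midpoint of our edge. Because the edge is a face, both points lie on it. Their difference is $2v$ (extended by $0$), so $v$ is a multiple of $\chi_{J\cap D}-\chi_{I\cap D}$. This proves the claim.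

**Step 4. All parts have size 2.** *Purpose: count.* The space $W\subseteq\mathbb R^D$ is cut out by $c_1+c_2$ linear equations and has dimension 1, so
$$c_1+c_2\ge|D|-1. \tag{3}$$
If $U_1=U_2=D$, then the equations of the first chain add up to $v(D)=0$, and so do those of the second. This is a linear dependence among the $c_1+c_2$ equations, so at most $c_1+c_2-1$ of them are independent, and
$$U_1=U_2=D\ \Longrightarrow\ c_1+c_2\ge|D|. \tag{4}$$
In the other direction parts are not small: $|U_i|\ge2c_i$. Suppose some part has size other than 2, hence at least 4, say in the first chain. Then $|U_1|\ge2(c_1-1)+4=2c_1+2$, and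
$$2(c_1+c_2)\le|U_1|-2+|U_2|\le2|D|-2 .$$
With (3), equality holds throughout. So $U_1=U_2=D$ and $c_1+c_2=|D|-1$, which contradicts (4). Hence all parts have size 2, $|U_i|=2c_i$, and by (3)
$$|D\setminus U_1|+|D\setminus U_2|=2|D|-2(c_1+c_2)\le2 . \tag{5}$$

**Step 5. The graph.** *Purpose: prove (a).* Let $G$ have vertex set $D$ and the parts of both chains as edges, with two parallel edges if a pair is a part of both. The parts of one chain are disjoint, so each vertex lies in at most one edge from each chain. Therefore all degrees are at most 2, and along any component the edges alternate between the two chains. So each component is a path (possibly one vertex) or a cycle of even length (possibly 2). In particular it has a proper 2-coloring.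

For a component $K$, let $\varepsilon_K$ be $+1$ on one color class of $K$, $-1$ on the other, and $0$ outside $K$. Each part is either an edge of $K$, whose ends have opposite signs, or disjoint from $K$. So $\varepsilon_K\in W$. Vectors of different components have disjoint supports and are nonzero, so they are linearly independent. Since $\dim W=1$, there is exactly one component, and $\varepsilon:=\varepsilon_D$ spans $W$. By Step 3, $\chi_{J\cap D}-\chi_{I\cap D}$ lies in $W$, and all its entries are $\pm1$. Hence it equals $\pm\varepsilon$. So $I\cap D$ and $J\cap D$ are the two color classes of $G$, which is (a).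

**Step 6. Stable sets are independent.** *Purpose: prove (b).* Fix $i\in\{1,2\}$. A stable set of $G$ contains at most one element of each part of chain $i$. So it is contained in a set of the form
$$B=\{b_1,\dots,b_{c_i}\}\cup(D\setminus U_i),\qquad b_j\in R_j,$$
and it suffices to show that every such $B$ is independent in $N_i$.

*Inside $U_i$.* As the parts have size 2, $r_i(T_j)=p(T_j)=j$. Moreover
$$j=r_i(T_j)\ \ge\ r_i(T_{j-1}\cup\{b_j\})\ \ge\ p(T_{j-1}\cup\{b_j\})=j-\tfrac12,$$
so $r_i(T_{j-1}\cup\{b_j\})=j$ by integrality. We show by induction that $\{b_1,\dots,b_j\}$ spans $T_j$, that is, it has the same rank as $T_j$. For $j=0$ this is trivial. If $\{b_1,\dots,b_{j-1}\}$ spans $T_{j-1}$, then adding the rest of $T_{j-1}$ to a set containing $b_1,\dots,b_{j-1}$ does not change its rank, so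
$$r_i(\{b_1,\dots,b_j\})=r_i(T_{j-1}\cup\{b_j\})=j=r_i(T_j).$$
For $j=c_i$, the set $\{b_1,\dots,b_{c_i}\}$ is a base of $U_i$. Since it spans $U_i$, also $r_i(B)=r_i(U_i\cup(D\setminus U_i))=r_i(D)$.

*Outside $U_i$.* We show $r_i(D)\ge r_i(U_i)+|D\setminus U_i|$, where $r_i(U_i)=|U_i|/2=c_i$. By (5), $|D\setminus U_i|\le2$.

* If it is 0, there is nothing to show.
* If it is 1, then $r_i(D)\ge p(D)=c_i+\frac12$, so $r_i(D)\ge c_i+1$ by integrality.
* If it is 2, then $D\ne U_i$ is not $i$-tight, so $r_i(D)>p(D)=c_i+1$ and $r_i(D)\ge c_i+2$.

Hence $r_i(B)=r_i(D)\ge c_i+|D\setminus U_i|=|B|$, so $B$ is independent in $N_i$. This holds for $i=1,2$, which proves (b) and Lemma 2. $\square$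

## 5. Common independent sets of constant size from $I$ to $J$

We now generalize the walk (1). Let $[\chi_I,\chi_J]$ be an edge of $P$, named so that $|I|\ge|J|$, and let $D,G$ be as in Lemma 2.

**Claim 4.** There are common independent sets $S_0,\dots,S_t$, all of the same size $h$, such that each $S_{l+1}$ arises from $S_l$ by exchanging one element, and
$$S_0\subseteq I,\quad |I\setminus S_0|\le1,\qquad S_t\subseteq J,\quad |J\setminus S_t|\le1 .$$

**Proof.** Let $d_1,d_2,\dots$ be the elements of $D$ ordered along $G$. By Lemma 2(a), $I\cap D$ and $J\cap D$ are the elements of odd and of even index, in some order. We give stable sets $S'_l$ of $G$ and put $S_l=(I\cap J)\cup S'_l$; by Lemma 2(b) these are common independent sets. Each $S'_l$ is an initial run of one color class followed by a final run of the other, with a gap in between to avoid neighbors.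

* *$G$ is a path with $2m$ vertices, $m\ge1$.* Number it so that $I\cap D=\{d_2,d_4,\dots,d_{2m}\}$ and $J\cap D=\{d_1,d_3,\dots,d_{2m-1}\}$. For $0\le l\le m$ let
$$S'_l=\{d_1,d_3,\dots,d_{2l-1}\}\cup\{d_{2l+2},d_{2l+4},\dots,d_{2m}\}.$$
The runs are separated, as $d_{2l-1}$ and $d_{2l+2}$ are not neighbors, so $S'_l$ is stable. It has $l+(m-l)=m$ elements. Passing from $l$ to $l+1$ replaces $d_{2l+2}$ by $d_{2l+1}$. Here $S_0=I$ and $S_m=J$.

* *$G$ is a path with $2m+1$ vertices, $m\ge0$.* The odd class is larger, and $|I|\ge|J|$, so $I\cap D=\{d_1,d_3,\dots,d_{2m+1}\}$ and $J\cap D=\{d_2,d_4,\dots,d_{2m}\}$. For $0\le l\le m$ let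
$$S'_l=\{d_2,d_4,\dots,d_{2l}\}\cup\{d_{2l+3},d_{2l+5},\dots,d_{2m+1}\}.$$
This is stable, with $l+(m-l)=m$ elements. Passing from $l$ to $l+1$ replaces $d_{2l+3}$ by $d_{2l+2}$. Here $S_0=I\setminus\{d_1\}$ and $S_m=J$.

* *$G$ is a cycle with $2m$ vertices, $m\ge1$.* Number it so that $I\cap D=\{d_1,d_3,\dots,d_{2m-1}\}$ and $J\cap D=\{d_2,d_4,\dots,d_{2m}\}$. For $0\le l\le m-1$ let
$$S'_l=\{d_2,d_4,\dots,d_{2l}\}\cup\{d_{2l+3},d_{2l+5},\dots,d_{2m-1}\}.$$
It contains at most one of any two consecutive elements $d_k,d_{k+1}$, and it contains neither $d_1$ nor $d_{2m}$, so the closing edge of the cycle causes no conflict. Thus $S'_l$ is stable, with $l+(m-1-l)=m-1$ elements. Passing from $l$ to $l+1$ replaces $d_{2l+3}$ by $d_{2l+2}$. Here $S_0=I\setminus\{d_1\}$ and $S_{m-1}=J\setminus\{d_{2m}\}$. $\square$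

For the hexagon with $d_1,\dots,d_6=e_1,f_1,e_2,f_2,e_3,f_3$ the third case gives exactly (1).

## 6. Rounding a point of an edge: proof of Theorem 1

Let $P=P(M_1)\cap P(M_2)$, $\alpha=z(X)$, $\beta=z(Y)$.

**Step 1. Move to an edge.** *Purpose: replace $z$ by a point that Lemma 2 can handle, without losing anything on $X$ or $Y$.* The polytope $Q=\{x\in P:x(X)=\alpha\}$ contains $z$, so it is nonempty. Let $w$ be a vertex of $Q$ at which $x(Y)$ is maximal over $Q$, and put $\beta'=w(Y)$. Then
$$w(X)=\alpha,\qquad \beta'\ge z(Y)=\beta .$$
Let $F$ be the smallest face of $P$ containing $w$; then $w$ is in the relative interior of $F$. Suppose $\dim F\ge2$. The affine hull of $F$ has dimension at least 2, and intersecting it with the hyperplane $x(X)=\alpha$, which contains $w$, leaves an affine space of dimension at least 1 through $w$. A short segment in it centered at $w$ lies in $F$, because $w$ is a relative interior point, hence in $Q$. So $w$ is not a vertex of $Q$, a contradiction. (If $X=\emptyset$ then $\alpha=0$ and the equation $x(X)=\alpha$ is no restriction; the argument holds all the more.) Therefore $\dim F\le1$.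

**Step 2. The vertex case.** *Purpose: dispose of $\dim F=0$.* Then $w$ is a vertex of $P$, so $w=\chi_S$ with $S$ common independent, $|S\cap X|=\alpha$ and $|S\cap Y|=\beta'\ge\beta$. Hence $|S\cap X|\ge\lfloor\alpha\rfloor$ and $|S\cap Y|\ge\lceil\beta\rceil$, more than required.

**Step 3. Bookkeeping on the edge.** *Purpose: show that all sets of the walk are large.* Now $\dim F=1$. So $F=[\chi_I,\chi_J]$ is an edge, where we choose names so that $|I|\ge|J|$, and $w=(1-\lambda)\chi_I+\lambda\chi_J$ with $0<\lambda<1$. Evaluating on $X$ and $Y$,
$$\alpha=(1-\lambda)|I\cap X|+\lambda|J\cap X|,\qquad \beta'=(1-\lambda)|I\cap Y|+\lambda|J\cap Y| . \tag{6}$$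
Take $S_0,\dots,S_t$ and $h$ from Claim 4. Since $h\ge|I|-1$ and $h\ge|J|-1$,
$$h\ \ge\ (1-\lambda)|I|+\lambda|J|-1\ =\ \alpha+\beta'-1 . \tag{7}$$

**Step 4. Both ends have the same count in $X$.** *Purpose: the case where no walk is needed.* If $|I\cap X|=|J\cap X|$, then by (6) both equal $\alpha$, and $\beta'$ is an average of $|I\cap Y|$ and $|J\cap Y|$. So one of $I,J$ meets $Y$ in at least $\beta'\ge\beta$ elements, hence in at least $\lceil\beta\rceil$. Take that set as $S$.

**Step 5. The ends differ in $X$: stop the walk at the right moment.** *Purpose: find a set with exactly $\lfloor\alpha\rfloor$ elements in $X$.* If $|I\cap X|\ne|J\cap X|$, then $\alpha$ lies strictly between these two integers, because $0<\lambda<1$. Call $A$ the one of $I,J$ with $|A\cap X|<\alpha$ and $B$ the one with $|B\cap X|>\alpha$. By integrality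
$$|A\cap X|\le\lfloor\alpha\rfloor,\qquad |B\cap X|\ge\lfloor\alpha\rfloor+1 .$$
The end of the walk contained in $A$ has at most $\lfloor\alpha\rfloor$ elements in $X$. The end contained in $B$ is missing at most one element of $B$, so it has at least $|B\cap X|-1\ge\lfloor\alpha\rfloor$ elements in $X$. Each step exchanges one element, so $|S_l\cap X|$ changes by at most 1 in each step. An integer sequence with steps of at most 1 which starts on one side of $\lfloor\alpha\rfloor$ and ends on the other (equality allowed) takes the value $\lfloor\alpha\rfloor$. So some $S=S_l$ has $|S\cap X|=\lfloor\alpha\rfloor$ exactly. The rest of $S$ is in $Y$, and by (7)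
$$|S\cap Y|=h-\lfloor\alpha\rfloor\ \ge\ (\alpha-\lfloor\alpha\rfloor)+\beta'-1\ \ge\ \beta-1 .$$
As $|S\cap Y|$ is an integer, $|S\cap Y|\ge\lceil\beta\rceil-1$. This proves Theorem 1, and with Corollary 3 the conjecture. $\blacksquare$

Run this on the hexagon with $z=\frac12\mathbf 1$: $\alpha=\beta=\frac32$, $w=\frac12\mathbf 1$, $h=2=\alpha+\beta'-1$, and the walk (1) has counts $2,1,0$ in $X$. We stop at $\{f_1,e_3\}$, with counts $(1,1)$.

## 7. Partitions into $k$ sets, parity, and sharpness

**Partitions into $k$ sets.** If $E$ can be partitioned into $k$ independent sets in $M_1$ and into $k$ independent sets in $M_2$ (or merely $\frac1k\mathbf 1\in P(M_1)\cap P(M_2)$), then for each $X$ there is a common independent set $I$ with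
$$|I\cap X|\ge\lfloor|X|/k\rfloor,\qquad |I\setminus X|\ge\lceil|E\setminus X|/k\rceil-1 .$$
Indeed $\frac1k\mathbf 1$ is the average of the $k$ incidence vectors of a partition, so it lies in $P(M_1)\cap P(M_2)$ by Fact A, and Theorem 1 applies with $z=\frac1k\mathbf 1$.

**The case $k=2$ by parity.** Let $Y=E\setminus X$, $p=|X|$, $q=|Y|$ (from here on, $p$ is a number), and assume the hypotheses of Corollary 3. Write inequalities between pairs coordinatewise.

* If $p,q$ are not both even, there is a common independent $I$ with $(|I\cap X|,|I\cap Y|)\ge(\lfloor\frac p2\rfloor,\lfloor\frac q2\rfloor)$. If $q$ is odd, this is Corollary 3, since then $\lceil\frac q2\rceil-1=\lfloor\frac q2\rfloor$. If $p$ is odd, apply Corollary 3 to $Y$ in place of $X$.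
* If $p,q$ are both even, there is a common independent set with counts $\ge(\frac p2,\frac q2-1)$, by Corollary 3 for $X$, and there is one with counts $\ge(\frac p2-1,\frac q2)$, by Corollary 3 for $Y$.

**Sharpness.** *For all $p,q\ge3$ there are examples in which none of these bounds can be raised by 1:*

* *if $p,q$ are not both even, no common independent set has counts $\ge(\lfloor\frac p2\rfloor+1,\lfloor\frac q2\rfloor)$ or $\ge(\lfloor\frac p2\rfloor,\lfloor\frac q2\rfloor+1)$;*
* *if both are even, none has counts $\ge(\frac p2,\frac q2)$, $\ge(\frac p2+1,\frac q2-1)$ or $\ge(\frac p2-1,\frac q2+1)$.*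

**Proof.** We build examples from $C_{2m}$ of Section 3, with all $e_i\in X$ and all $f_i\in Y$. To it we may add further classes, used in both partition matroids: a pair of elements both in $X$ or both in $Y$, or a single element. All classes have size at most 2, so in each matroid $E$ splits into two independent sets: put one element of every pair in each half, and single elements anywhere.

*Reduction to base examples.* Add $s$ pairs in $X$ and $s'$ pairs in $Y$. This raises $\frac p2$ and $\frac q2$ by $s$ and $s'$, so it raises each of the forbidden bounds by $(s,s')$. From each added pair a common independent set takes at most one element. So if it had counts at least a forbidden bound, then removing the added elements would leave a common independent set of the base example with counts at least the base bound. It remains to find base examples with $(p,q)=(3,3)$ for $p,q$ odd, $(4,4)$ for both even, $(4,3)$ for $p$ even and $q$ odd, and its mirror image $(3,4)$; adding pairs reaches all $p,q\ge3$ from these.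

* *$p,q$ odd: base $C_6$, $p=q=3$.* Counts $\ge(2,1)$ or $\ge(1,2)$ require size at least 3. By (2), size 3 is the maximum and occurs only with counts $(3,0)$ or $(0,3)$.
* *$p,q$ even: base $C_8$, $p=q=4$.* Counts $\ge(2,2)$, $\ge(3,1)$ or $\ge(1,3)$ require size at least 4. By (2), size 4 is the maximum and occurs only with counts $(4,0)$ or $(0,4)$.
* *$p$ even, $q$ odd: base $C_6$ plus a single element in $X$, so $p=4$, $q=3$, with floors $(2,1)$.* Counts $\ge(3,1)$ or $\ge(2,2)$ would leave, after removing the single element, counts $\ge(2,1)$ or $\ge(1,2)$ on $C_6$, which is impossible by the first case. For $p$ odd and $q$ even, put the single element in $Y$. $\square$
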